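# An abstract elementary class of roots of Ext without finite character

## 1. The exact sequence $0\to V\to Y\to k_p\to 0$

Everything in this lecture turns on one short exact sequence over one unusual ring. We build it by hand first; Section 2 says what it is for.

**Ultrafilter limits.** An ultrafilter on $\omega$ is a family $q$ of subsets of $\omega$, closed under supersets and finite intersections, with $\emptyset\notin q$, and such that for each $S\subseteq\omega$ exactly one of $S$, $\omega\setminus S$ is in $q$. The principal ultrafilter $\{S:n\in S\}$ is identified with $n\in\omega$, and $\beta\omega$ is the set of all ultrafilters. If $q\ne q'$, there is a set $S$ with $S\in q$ and $S\notin q'$.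

Let $k$ be a finite field, $\Lambda=k^\omega$, and $p$ a fixed nonprincipal ultrafilter. For $\lambda\in\Lambda$ and $q\in\beta\omega$, the finitely many sets $\{n:\lambda(n)=c\}$, $c\in k$, partition $\omega$, so exactly one of them is in $q$. We write $\lambda(q)=\lim_{n\to q}\lambda(n)$ for the corresponding $c$. Then $\lambda\mapsto\lambda(q)$ is a surjective ring homomorphism $\Lambda\to k$. Let $\mathfrak m_q$ be its kernel and $\mathfrak p=\mathfrak m_p$. So $\lambda\in\mathfrak m_q$ iff $\operatorname{supp}\lambda\notin q$. In particular the indicator function $\chi_S$ is in $\mathfrak m_q$ iff $S\notin q$.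

**The index set $Q$.** Choose $Q\subseteq\beta\omega\setminus\{p\}$ containing all $n\in\omega$ and, for each infinite $J\subseteq\omega$, some nonprincipal $q\ne p$ with $J\in q$. Such a $q$ exists: split $J$ into two infinite pieces and take a nonprincipal ultrafilter containing each piece; these two are different, so at least one is not $p$. Choosing one $q$ for each $J$, we get $|Q|\le 2^{\aleph_0}$.

**The spaces.** Let $V'=k^{(Q)}$ be the $k$-space with basis $(b_q)_{q\in Q}$, a left $\Lambda$-module by $\lambda b_q=\lambda(q)b_q$. Let $I=\operatorname{Hom}_k(V',k)=k^Q$; we write $f(q)=f(b_q)$ for $f\in I$. For $\lambda\in\Lambda$ let $\hat\lambda\in I$ be $\hat\lambda(q)=\lambda(q)$. Since $\omega\subseteq Q$, the map $\lambda\mapsto\hat\lambda$ is injective. Put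
$$V=\{\hat\lambda:\lambda\in\mathfrak p\}\ \subset\ Y=\{\hat\lambda:\lambda\in\Lambda\}\ \subset\ I .$$
$\Lambda$ acts on $I$ from the right by pointwise multiplication, $f\lambda=f\hat\lambda$, and on basis vectors one sees the balancing identity $(f\lambda)(v')=f(\lambda v')$.

**The ring $E$.** Let $F=V'\otimes_kV$, with
$$(w'\otimes v)(u'\otimes z)=v(u')\,w'\otimes z,\qquad \lambda(w'\otimes v)=\lambda w'\otimes v,\qquad (w'\otimes v)\lambda=w'\otimes v\lambda .$$
Let $E=\Lambda\oplus F$ with $(\lambda,\alpha)(\mu,\beta)=(\lambda\mu,\ \lambda\beta+\alpha\mu+\alpha\beta)$. The product on $F$ is associative: the product of $w'\otimes v$, $u'\otimes z$, $t'\otimes s$ is $v(u')z(t')\,w'\otimes s$ for both bracketings. $F$ is a $\Lambda$-bimodule, $\lambda(\alpha\beta)=(\lambda\alpha)\beta$ and $(\alpha\beta)\lambda=\alpha(\beta\lambda)$ are clear, and $(\alpha\lambda)\beta=\alpha(\lambda\beta)$ is the identity $(v\lambda)(u')=v(\lambda u')$. So $E$ is an associative unital $k$-algebra, $F$ is an ideal, and $E/F=\Lambda$.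

**The modules.** $V'$ is a left $E$-module with $(w'\otimes v)u'=v(u')w'$. To check it: $\alpha(\beta u')=(\alpha\beta)u'$ for $\alpha=w'\otimes v$, $\beta=u''\otimes z$, since both sides are $v(u'')z(u')w'$; and $(\alpha\lambda)u'=\alpha(\lambda u')$ is balancing again. Dually, $I$ is a right $E$-module by $(fx)(v')=f(xv')$. Explicitly, $f\lambda$ is the pointwise product, and
$$f(w'\otimes v)=f(w')\,v .\tag{1}$$
For $q\in\beta\omega$ let $k_q$ be the right $E$-module $k$ on which $F$ acts as $0$ and $\lambda$ acts as $\lambda(q)$. For $m\in\omega$ let $\delta_m=\hat\chi_{\{m\}}$. It is in $V$ because $p$ is nonprincipal, and $\delta_m(b_q)$ is $1$ for $q=m$ and $0$ otherwise. Finally let $\rho:I\to k_p$, $\rho(f)=\lim_{n\to p}f(n)$.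

**Lemma 1.**
(a) $IF\subseteq V$, the spaces $V\subset Y$ are $E$-submodules of $I$, and $VF=YF=V$.
(b) $\rho$ is $E$-linear, and its restriction to $Y$ is onto with kernel $V$. So $Y/V\cong k_p$.
(c) The only $E$-submodules of $Y$ are $0$, $V$, $Y$.

*Proof.* (a) $IF\subseteq V$ is (1). Closure of $V$ and $Y$ under $\Lambda$ is clear, so both are submodules. By (1), $\delta_m(b_m\otimes v)=v$ for $v\in V$, so $V\subseteq VF\subseteq YF\subseteq V$.
(b) $\rho(f\lambda)=\rho(f)\lambda(p)$. Also $\rho(f(w'\otimes v))=f(w')\rho(v)=0$, because $v=\hat\mu$ with $\mu\in\mathfrak p$. On $Y$ we have $\rho(\hat\lambda)=\lambda(p)$.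
(c) Let $0\neq y$ be in a submodule $Z\subseteq Y$. Choose $q\in Q$ with $y(q)\ne0$ and $w'=y(q)^{-1}b_q$. Then $y(w'\otimes v)=v$ for all $v\in V$, so $V\subseteq Z$. Since $\dim_kY/V=1$, $Z$ is $V$ or $Y$. $\square$

So $0\to V\to Y\to k_p\to0$ is a nonsplit sequence whose middle term has no proper nonzero direct summand. Nevertheless it splits in a local sense, as follows. Let
$$L=\mathfrak p\oplus F=\ker\big(E\to\Lambda\to k,\ \lambda+\alpha\mapsto\lambda(p)\big),$$
an ideal of $E$ with $E/L\cong k_p$. For $P\in p$ put $y_P=\hat\chi_P\in Y$ and $s_P:E\to Y$, $s_P(x)=y_Px$. Then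
$$\rho(s_P(\lambda+\alpha))=\lambda(p)\quad\text{for every }P\in p ,\tag{2}$$
so each $s_P$ carries $L$ into $V$ and lifts the same projection $E\to E/L\cong k_p$.

**Lemma 2.** For each finite $G\subseteq L$ there is $P\in p$ with $y_Pl=0$ for all $l\in G$.

*Proof.* Let $G=\{l_1,\dots,l_r\}$ with $l_j=\lambda_j+\sum_iw'_{ij}\otimes v_{ij}$, $\lambda_j\in\mathfrak p$. Only finitely many $q\in Q$ occur in the $w'_{ij}$, and all are $\neq p$. The zero set of each $\lambda_j$ is in $p$, and for each of these $q$ some member of $p$ is not in $q$. Let $P\in p$ be the intersection of these finitely many sets. Then all $\lambda_j$ vanish on $P$, and $P\notin q$, that is $y_P(b_q)=\chi_P(q)=0$, for the $q$ that occur. By (1), $y_Pl_j=\widehat{\chi_P\lambda_j}+\sum_iy_P(w'_{ij})v_{ij}=0$. $\square$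

By contrast, no single $y\in Y\setminus V$ kills all of $L$: the proof of Lemma 1(c) shows $yF=V\neq0$. Every finite part of $L$ can be killed by a suitable $y_P$, and $L$ itself cannot be killed.

## 2. Roots of Ext, strong submodules and finite character

The gap between "every finite part" and "everything" is what the sequence is for. Let $R$ be a ring; modules are right $R$-modules.

**Definition (roots of Ext).** For a class $\mathcal C$ of modules, ${}^{\perp_\infty}\mathcal C$ is the class of modules $M$ with $\operatorname{Ext}^i_R(M,C)=0$ for all $1\le i<\omega$ and all $C\in\mathcal C$. Write $K={}^{\perp_\infty}\mathcal C$. For $A,B\in K$ let $A\prec B$ mean that $A\subseteq B$ is a submodule and $B/A\in K$.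

**Definition (AEC).** The pair $(K,\prec)$ is an *AEC of the roots of Ext* if it is an abstract elementary class. Besides closure of $K$ and $\prec$ under isomorphism, this means:

* (A1) $\prec$ is a partial order on $K$.
* (A2) $A\prec B$ implies $A\subseteq B$.
* (A3) If $(A_i)_{i<\delta}$ is a continuous $\prec$-increasing chain, then (1) $\bigcup A_i\in K$; (2) $A_j\prec\bigcup A_i$ for all $j$; (3) if all $A_i\prec M\in K$, then $\bigcup A_i\prec M$.
* (A4) If $A,B\prec C$ and $A\subseteq B$, then $A\prec B$.
* (A5) There is a cardinal $\kappa$ such that every subset $G$ of $B\in K$ lies in some $A'\prec B$ with $|A'|\le|G|+\kappa$.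

A *strong embedding* $f:A\to C$ (with $A,C\in K$) is a monomorphism with $f(A)\prec C$, that is, with $C/f(A)\in K$.

**Definition (finite character).** Let $A\subseteq B$ be in $K$. The *finite test* holds for $A\subseteq B$ if for each finite $G\subseteq A$ there are $C\in K$ and strong embeddings $f:A\to C$, $g:B\to C$ with $f\restriction G=g\restriction G$. The pair $(K,\prec)$ *has finite character* if the finite test for $A\subseteq B$ always implies $A\prec B$.

In words: if over every finite subset of $A$ one cannot distinguish the inclusion $A\subseteq B$ from a strong one, is the inclusion strong? It is known that the answer is yes when $\mathcal C$ consists of pure-injective modules; in particular, over any right noetherian right hereditary ring, all AECs of the roots of Ext have finite character. The question, from the preprint on roots of Ext, their abstract elementary classes, deconstruction, and applications (http://www.karlin.mff.cuni.cz/katedry/ka/preprint/alg08_15.pdf), is whether each AEC of the roots of Ext, over an arbitrary ring, has finite character. The answer is no.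

**Theorem A.** There are a ring $R$ and a single right $R$-module $N_0$ of injective dimension $\le1$ such that $({}^{\perp_\infty}\{N_0\},\prec)$ is an AEC without finite character. (This is proved in ZFC.)

**Theorem B.** Let $R$ be any ring, $\mathcal C$ any class of modules, $K={}^{\perp_\infty}\mathcal C$. Then $(K,\prec)$ satisfies the finite character condition iff for every pure-exact sequence $0\to S\to T\to M\to0$ with $S,T\in K$ we have $M\in K$.

**Theorem C.** Let $(K,\prec)$, $K={}^{\perp_\infty}\mathcal C$, be an AEC of the roots of Ext over any ring.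
(1) Let $A\subseteq B$ be in $K$ and satisfy the finite test. If $A$ is countably generated, then $A\prec B$.
(2) If every countable subset of each $A\in K$ lies in a countably generated $A'\prec A$, then $(K,\prec)$ has finite character.

The following facts are used constantly, and hold for every $\mathcal C$.

**Lemma 3.** $K={}^{\perp_\infty}\mathcal C$ contains all projective modules and is closed under isomorphisms, extensions, direct sums, direct summands, and kernels of epimorphisms between its members. The pair $(K,\prec)$ satisfies (A1), (A2), (A4), and compositions of strong embeddings are strong.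

*Proof.* Direct sums and summands: $\operatorname{Ext}^i(\bigoplus M_j,C)\cong\prod\operatorname{Ext}^i(M_j,C)$. For $0\to M'\to M\to M''\to0$ the long exact sequence contains $\operatorname{Ext}^i(M'',C)\to\operatorname{Ext}^i(M,C)\to\operatorname{Ext}^i(M',C)\to\operatorname{Ext}^{i+1}(M'',C)$ with $i\ge1$. So $M',M''\in K$ gives $M\in K$, and $M,M''\in K$ gives $M'\in K$. (A1): $A\prec A$ since $0\in K$; if $A\prec B\prec C$, then $C/A$ is an extension of $C/B$ by $B/A$. The same computation handles compositions. (A2) is clear. (A4): $B/A$ is the kernel of $C/A\to C/B$. $\square$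

## 3. Two cases by hand: finitely generated submodules and torsion-free groups

**$A$ finitely generated.** Suppose the finite test holds for $A\subseteq B$ and $A$ is generated by a finite set $G$. Take $f,g$ for this $G$. Then $f=g$ on all of $A$, so $g(A)=f(A)\prec C$. Also $g(B)\prec C$ and $g(A)\subseteq g(B)$, so (A4) gives $g(A)\prec g(B)$, and $A\prec B$. A failure of finite character needs a submodule $A$ that is not finitely generated.

**Torsion-free abelian groups.** Let $R=\mathbb Z$ and $\mathcal C=\{\operatorname{Hom}_{\mathbb Z}(X,\mathbb Q/\mathbb Z):X\text{ an abelian group}\}$. Since $\operatorname{Ext}^i(M,\operatorname{Hom}(X,\mathbb Q/\mathbb Z))\cong\operatorname{Hom}(\operatorname{Tor}_i(M,X),\mathbb Q/\mathbb Z)$, $K$ is the class of flat, that is torsion-free, groups, and $A\prec B$ means that $B/A$ is torsion-free. This is an AEC. Direct limits of torsion-free groups are torsion-free, which gives (A3). For (A5) with $\kappa=\aleph_0$, take $A'=\{b\in B: nb\in\langle G\rangle\text{ for some }n\ge1\}$: the group $B/A'$ is torsion-free, and $b$ is determined by $n$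 and $nb$, so $|A'|\le|G|+\aleph_0$.

It has finite character, and one-element sets suffice to see it. Suppose the finite test holds, $b\in B$, and $a=nb\in A$ with $n\ge1$. Take $f,g$ for $G=\{a\}$. Then $n\,g(b)=g(a)=f(a)\in f(A)$ and $C/f(A)$ is torsion-free, so $g(b)=f(a')$ with $a'\in A$. Now $f(na')=ng(b)=f(a)$ gives $na'=a=nb$, so $b=a'\in A$. The reason for success is that a failure of "$B/A$ is torsion-free" is witnessed by one equation. In general, membership in $K$ need not be so finitary.

## 4. Finite character as closure under pure quotients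

**Definition (purity).** An exact sequence $0\to S\to T\to M\to0$ is *pure* if every homomorphism from a finitely presented module to $M$ lifts to $T$. A module $C$ is *pure-injective* if $\operatorname{Hom}(T,C)\to\operatorname{Hom}(S,C)$ is onto for every pure-exact $0\to S\to T\to M\to 0$.

*Examples.* Over $\mathbb Z$, $0\to2\mathbb Z\to\mathbb Z\to\mathbb Z/2\to0$ is not pure, since the identity of $\mathbb Z/2$ does not lift. If $M$ is a torsion-free group, every sequence ending in $M$ is pure: a map from $\mathbb Z^a\oplus(\text{finite})$ to $M$ kills the finite part and lifts on $\mathbb Z^a$. With $T$ free and $M=\mathbb Q$ this gives a pure sequence that does not split.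

*The main example.* The sequence $0\to V\to Y\to k_p\to0$ of $E$-modules is pure. Indeed, $k_p\cong E/L$ is the direct limit of the modules $E/GE$, $G\subseteq L$ finite. A map from a finitely presented module to $k_p$ factors through some $E/GE$. Choose $P$ for $G$ by Lemma 2. Then $s_P$ kills $G$, so it induces $E/GE\to Y$, and by (2) this lifts $E/GE\to E/L\cong k_p$.

We now prove Theorem B. The first step puts all the data of the finite test into one module.

**Lemma 4 (amalgamation).** Let $A\subseteq B$ be in $K$, let $\mathcal G$ be a set of finite subsets of $A$, and for $G\in\mathcal G$ let $f_G:A\to C_G$ and $g_G:B\to C_G$ be strong embeddings that agree on $G$. Then there are $D\in K$, a strong embedding $f:A\to D$, and homomorphisms $h_G:B\to D$ with $h_G(a)=f(a)$ for all $a\in G$.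

*Proof.* Let $D$ be the pushout of $\bigoplus_Gf_G:\bigoplus_{G}A\to\bigoplus_GC_G$ along the sum map $\bigoplus_GA\to A$; that is, glue all $C_G$ along $A$. Since $\bigoplus f_G$ is monic, so is $f:A\to D$, and $D/f(A)\cong\bigoplus_GC_G/f_G(A)\in K$. So $D\in K$ by extension closure, and $f$ is strong. In $D$ the image of $f_G(a)$ is $f(a)$. Let $h_G$ be $g_G$ followed by $C_G\to D$. For $a\in G$, $h_G(a)$ is the image of $g_G(a)=f_G(a)$, that is $f(a)$. $\square$

**Proof of Theorem B, ($\Leftarrow$).** Assume closure under pure quotients, and let $i:A\subseteq B$ satisfy the finite test. Apply Lemma 4 with all finite $G\subseteq A$. Let $X$ be the pushout of $f$ and $i$, with $D\subseteq X$ (as $i$ is monic) and $j:B\to X$ (monic, as $f$ is). Then $X/j(B)\cong D/f(A)\in K$, so $X\in K$, and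
$$0\to D\to X\to B/A\to0\tag{3}$$
is exact. It is pure: $B/A$ is the direct limit of the $B/\langle G\rangle$, so a map from a finitely presented module to $B/A$ factors through some $B/\langle G\rangle$. The map $j-h_G:B\to X$ kills $G$, because $j(a)=f(a)=h_G(a)$ in $X$ for $a\in G$. So it induces $B/\langle G\rangle\to X$. This lifts $B/\langle G\rangle\to B/A$, since $h_G$ has values in $D$. By hypothesis $B/A\in K$, that is $A\prec B$.

**Proof of Theorem B, ($\Rightarrow$).** Assume finite character, and let $0\to S\to T\to M\to0$ be pure-exact with $S,T\in K$. Let $\pi:P\to M$ be onto with $P$ free, let $A=\ker\pi$, and let $\delta:P\to T$ lift $\pi$. We show that $A\subseteq P$ satisfies the finite test.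

First, $A\in K$. For $C\in\mathcal C$ and $j\ge2$, exactness of $\operatorname{Ext}^{j-1}(S,C)\to\operatorname{Ext}^j(M,C)\to\operatorname{Ext}^j(T,C)$ shows
$$\operatorname{Ext}^j(M,C)=0\qquad(j\ge2),\tag{4}$$
and $\operatorname{Ext}^j(A,C)\cong\operatorname{Ext}^{j+1}(M,C)=0$ for $j\ge1$.

Now let $G\subseteq A$ be finite, contained in a finitely generated free summand $P_0$ of $P=P_0\oplus P_1$. The module $P_0/\langle G\rangle$ is finitely presented, and $\pi$ induces a map from it to $M$, which lifts to $T$ by purity. Use this lift on $P_0$ and $\delta$ on $P_1$ to get $\delta_G:P\to T$ lifting $\pi$ with $\delta_G(G)=0$. Then $\delta_G(A)\subseteq S$. Put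
$$f:A\to S\oplus P,\ f(a)=(\delta_G(a),a),\qquad g:P\to S\oplus P,\ g(x)=(0,x).$$
They agree on $G$, both are monic, and $S\oplus P\in K$. We have $\operatorname{coker}g\cong S\in K$. The map $S\oplus P\to T$, $(s,x)\mapsto s-\delta_G(x)$, is onto, because $\delta_G$ lifts the surjection $\pi$. If $(s,x)$ is in its kernel, then $\pi(x)=0$, so $x\in A$ and $(s,x)=f(x)$. It clearly kills $f(A)$. So $\operatorname{coker}f\cong T\in K$. Both maps are strong. Finite character gives $A\prec P$, that is $M\cong P/A\in K$. $\square$

**The pure-injective case.** If all $C\in\mathcal C$ are pure-injective and $0\to S\to T\to M\to0$ is pure with $S,T\in K$, then $\operatorname{Hom}(T,C)\to\operatorname{Hom}(S,C)$ is onto, so $\operatorname{Ext}^1(M,C)\to\operatorname{Ext}^1(T,C)=0$ is injective. With (4), $M\in K$. This recovers the known result for classes of pure-injectives. For general $C$ the step that breaks is exactly the extension of maps $S\to C$ to $T$.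

## 5. Countably generated submodules

A natural attempt at a positive answer is to let the chain axiom (A3) replace pure-injectivity: present $B/A$ as a limit of members of $K$ built from the amalgam $D$. This works for countably generated $A$.

**Lemma 5.** If $(K,\prec)$ is an AEC of the roots of Ext, then $K$ is closed under direct limits of sequences $Y_0\xrightarrow{u_0}Y_1\xrightarrow{u_1}\cdots$.

*Proof.* Let $M=\bigoplus_nY_n\in K$, and let $A_m\subseteq M$ be the image of $\bigoplus_{n<m}Y_n\to M$, $y_n\mapsto y_n-u_n(y_n)$. If $\sum_{n<m}(y_n-u_n(y_n))\in\bigoplus_{n\ge m}Y_n$, then comparing components $0,1,\dots,m-1$ in this order gives $y_0=0$, $y_1=0$, and so on. So this map is monic and $A_m\cap\bigoplus_{n\ge m}Y_n=0$. Modulo $A_m$ each $y_n$ with $n<m$ can be pushed into $Y_m$, so $M=A_m\oplus\bigoplus_{n\ge m}Y_n$. Hence $A_m\cong\bigoplus_{n<m}Y_n$, $A_{m+1}/A_m\cong Y_m$ and $M/A_m\cong\bigoplus_{n\ge m}Y_n$ are all in $K$, so $A_m\prec A_{m+1}$ and $A_m\prec M$. By (A3)(3), $\bigcup A_m\prec M$, so $\varinjlim Y_n\cong M/\bigcup A_m\in K$. $\square$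

**Proof of Theorem C(1).** *Setting.* Let $i:A\subseteq B$ satisfy the finite test, and let $G_0\subseteq G_1\subseteq\cdots$ be finite with $\bigcup G_n$ generating $A$. Lemma 4 gives $D\in K$, a strong $f:A\to D$, and $h_n:B\to D$ such that $d_n:=f-h_ni:A\to D$ kills $G_n$. Each $a\in A$ lies in $\langle G_n\rangle$ for all large $n$, so $d_m(a)=0$ for almost all $m$. Therefore $d^{(n)}=(d_m)_{m\ge n}$ maps $A$ into the direct sum $D_n:=\bigoplus_{m\ge n}D$. Let $Y_n$ be the pushout of $i$ along $d^{(n)}$, so that
$$0\to D_n\to Y_n\to B/A\to0\tag{5}$$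
is exact.

*Step 1: $Y_n\in K$.* The map $d^{(n)}$ need not be monic, so we modify its first coordinate. Let $\varepsilon=(f,d_{n+1},d_{n+2},\dots):A\to D_n$. Then $d^{(n)}-\varepsilon=(-h_ni,0,0,\dots)$ is the restriction to $A$ of $h=(-h_n,0,0,\dots):B\to D_n$. Write $Y_n=(D_n\oplus B)/\{(d^{(n)}(a),-a)\}$, and let $Y_n'=(D_n\oplus B)/\{(\varepsilon(a),-a)\}$ be the pushout of $i$ along $\varepsilon$. The automorphism $(x,b)\mapsto(x+h(b),b)$ of $D_n\oplus B$ sends $(d^{(n)}(a),-a)$ to $(\varepsilon(a),-a)$, so $Y_n\cong Y_n'$. As $f$ is monic, so is $\varepsilon$, and projecting to the first coordinate gives an exact sequence $0\to D_{n+1}\to\operatorname{coker}\varepsilon\to D/f(A)\to0$. So $\operatorname{coker}\varepsilon\in K$. Since $\varepsilon$ is monic, $0\to B\to Y_n'\to\operatorname{coker}\varepsilon\to0$ is exact, and $Y_n\cong Y_n'\in K$.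

*Step 2: pass to the limit.* The projections $D_n\to D_{n+1}$ carry $d^{(n)}$ to $d^{(n+1)}$, so they induce maps $Y_n\to Y_{n+1}$ over $B/A$. Every element of a direct sum has finite support, so $\varinjlim D_n=0$. By (5), $B/A\cong\varinjlim Y_n$, which is in $K$ by Lemma 5. $\square$

**Proof of Theorem C(2).** *Claim: the union of a nonempty directed family $\mathcal D$ of strong submodules of $M\in K$ is strong in $M$.* We use induction on $|\mathcal D|$. If $\mathcal D$ is finite, it has a largest member. If it is countable, take a cofinal chain; it is $\prec$-increasing by (A4), and (A3)(3) applies. Let $\mathcal D=\{M_\xi:\xi<\nu\}$ with $\nu=|\mathcal D|$ uncountable. Fix a function choosing an upper bound in $\mathcal D$ for each pair of members, and let $\mathcal D_\alpha$, $1\le\alpha<\nu$, be the closure of $\{M_\xi:\xi<\alpha\}$ under it. These are directed, increasing and continuous in $\alpha$, have union $\mathcal D$, and $|\mathcal D_\alpha|\le|\alpha|+\aleph_0<\nu$. By induction $U_\alpha=\bigcup\mathcal D_\alpha$ is strong in $M$. The $U_\alpha$ form a continuous $\prec$-chain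 by (A4), and (A3)(3) gives $\bigcup\mathcal D=\bigcup U_\alpha\prec M$.

Now let $A\subseteq B$ satisfy the finite test, and let $A'\prec A$ be countably generated. Restricting the strong embeddings $A\to C$ to $A'$ gives strong embeddings (Lemma 3), so $A'\subseteq B$ satisfies the finite test, and $A'\prec B$ by (1). By the assumption in (2), applied to one-element sets and to unions of two countable generating sets, the countably generated $A'\prec A$ form a directed family with union $A$. By the claim, $A\prec B$. $\square$

**Where this stops.** For a general $A$ one would index by all finite $G\subseteq A$. For a given $a$ we know $d_G(a)=0$ only if $a\in\langle G\rangle$, and infinitely many $G$ may fail this. So $(d_G(a))_G$ lies in a product and not in the direct sum, and the argument has no substitute for $D_n$. The sequence of Section 1 shows this: for $l=\chi_{\{0\}}\in L$ we have $y_Pl=\hat\chi_{P\cap\{0\}}\ne0$ for each of the infinitely many $P\in p$ with $0\in P$.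

## 6. Direct summands of $\Lambda$, and injective modules over $E$

By Theorem B, a counterexample is an AEC whose class $K$ contains $S$ and $T$ but not $M$, for some pure-exact $0\to S\to T\to M\to0$. We plan to get the AEC axioms from closure of $K$ under direct limits.

**Why $\Lambda$ alone is not enough.** Over the von Neumann regular ring $\Lambda$ every exact sequence is pure, so $0\to\mathfrak p\to\Lambda\to\Lambda/\mathfrak p\to0$ is a candidate. But $\mathfrak p$ is the directed union of the ideals $\chi_S\Lambda$, $S\notin p$, so
$$\Lambda/\mathfrak p=\varinjlim_{S\notin p}\Lambda/\chi_S\Lambda\cong\varinjlim_{P\in p}\chi_P\Lambda ,$$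
a direct limit of direct summands of $\Lambda$. If $K={}^{\perp_\infty}\mathcal C$ is closed under direct limits and contains $\Lambda$, then it contains these summands, and so $\Lambda/\mathfrak p$. The ideal $F$ removes the summands: $Y$, which replaces $\Lambda$, has none by Lemma 1(c), while Lemma 2 keeps the sequence pure. We need a class, closed under direct limits and defined by Ext, that contains $V$ and $Y$ but not $k_p$. For that we need injective $E$-modules.

**$I$ is injective.** Fix $m\in\omega$ and $e=b_m\otimes\delta_m\in F$. Since $\delta_m(b_m)=1$, $e^2=e$. From $\lambda e=\lambda(m)e$ and $(w'\otimes v)e=v(b_m)\,w'\otimes\delta_m$ we get $Ee=V'\otimes\delta_m$, and $w'\mapsto w'\otimes\delta_m$ is an isomorphism $V'\cong Ee$ of left $E$-modules. So $V'$ is projective. Also $(w'\otimes\delta_m)b_m=w'$, so $FV'=V'$. For a right $E$-module $X$ put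
$$U_X=X\otimes_EV',$$
an exact functor of $X$. By adjunction
$$\operatorname{Hom}_E(X,I)\cong\operatorname{Hom}_k(U_X,k)=U_X^*,\qquad \psi\leftrightarrow\tilde\psi,\quad \tilde\psi(x)(v')=\psi(x\otimes v').\tag{6}$$
The right side is exact in $X$, so $I$ is an injective $E$-module.

**The functor $X\mapsto X/XF$ is exact.** Being $X\otimes_EE/F$, it is right exact. For the rest we need: if $X\subseteq\tilde X$ are right $E$-modules, then
$$X\cap\tilde XF=XF.\tag{7}$$
Let $x=\sum\tilde x_if_i\in X$ with $f_i\in F$. Let $v_1,\dots,v_r$ be a basis of the span of the elements of $V$ occurring in the $f_i$. These are independent functionals on $V'$, so there are $u'_j\in V'$ with $v_l(u'_j)$ equal to $1$ if $l=j$ and $0$ otherwise. Put $f=\sum_ju_j'\otimes v_j$. Then $(w'\otimes v_l)f=w'\otimes v_l$, hence $f_if=f_i$ for all $i$, and $x=xf\in XF$.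

**The $k_q$ are injective.** Write $\bar X=X/XF$, a $\Lambda$-module. An $E$-linear map $X\to k_q$ kills $XF$ and $X\mathfrak m_q$, and $\Lambda/\mathfrak m_q=k$, so
$$\operatorname{Hom}_E(X,k_q)=\operatorname{Hom}_k(\bar X/\bar X\mathfrak m_q,k),\qquad \bar X/\bar X\mathfrak m_q=\bar X\otimes_\Lambda\Lambda/\mathfrak m_q .\tag{8}$$
This is exact in $X$, because $X\mapsto\bar X$ is exact and all modules over the von Neumann regular ring $\Lambda$ are flat. So every $k_q$ is injective, and so is $\Pi:=\prod_{q\in\beta\omega,\,q\neq p}k_q$.

**The class $\mathcal X$.** Let $\mathcal X$ be the class of $E$-modules $X$ with $X\mathfrak p\subseteq XF$, that is $\bar X\mathfrak p=0$. It is closed under quotients and direct sums, hence under direct limits. By (7) it is closed under submodules: if $X'\subseteq X\in\mathcal X$, then $X'\mathfrak p\subseteq X'\cap XF=X'F$.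

**Lemma 6.** $\operatorname{Hom}_E(X,\Pi)=0$ iff $X\in\mathcal X$.

*Proof.* By (8), $\operatorname{Hom}_E(X,\Pi)=0$ iff $\bar X=\bar X\mathfrak m_q$ for all $q\ne p$.

Let $\bar X\mathfrak p=0$ and $q\ne p$. Choose $S\in q$ with $S\notin p$. Then $\chi_S\in\mathfrak p$ and $1-\chi_S\in\mathfrak m_q$, so $t=t\chi_S+t(1-\chi_S)=t(1-\chi_S)\in\bar X\mathfrak m_q$ for all $t\in\bar X$.

Conversely, let $\bar X=\bar X\mathfrak m_q$ for all $q\ne p$. Each $\lambda\in\mathfrak p$ equals $\chi_S\lambda$ with $S=\operatorname{supp}\lambda\notin p$, so it suffices to show that $z:=t\chi_S$ is $0$ for $t\in\bar X$, $S\notin p$. Let $\mathcal J=\{J\subseteq\omega:z\chi_J=0\}$. It is an ideal of sets: if $J'\subseteq J$, then $\chi_{J'}=\chi_J\chi_{J'}$; and $\chi_{J\cup J'}=\chi_J+\chi_{J'}-\chi_J\chi_{J'}$. It contains $\omega\setminus S\in p$. For $q\ne p$ write $z=\sum t_i\lambda_i$ with $\lambda_i\in\mathfrak m_q$. Then $S'=\bigcup\operatorname{supp}\lambda_i\notin q$, and $\omega\setminus S'\in\mathcal J\cap q$. So every ultrafilter meets $\mathcal J$. If $\omega\notin\mathcal J$, the complements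 of the members of $\mathcal J$ would form a proper filter; an ultrafilter extending it contains no member of $\mathcal J$, a contradiction. So $\omega\in\mathcal J$ and $z=0$. $\square$

## 7. The natural map $\theta_X(x)=\lim_{n\to p}x\otimes b_n$

Our test must accept $Y$ and reject $k_p$. The functor $U$ sees the difference: $U_{k_p}=k_p\otimes_EFV'=k_pF\otimes_EV'=0$, while $y\otimes v'\mapsto y(v')$ is a nonzero map $U_Y\to k$. To use this we compare $X/XF$ with $U_X$ by taking limits of the elements $x\otimes b_n$ along $p$. In general such a limit does not exist: for $X=E$, $x=1$ we have $U_E=V'$, and the elements $1\otimes b_n=b_n$ are all different. For $X\in\mathcal X$ it does exist, and this is where the choice of $Q$ is used.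

**Lemma 7.** If $X\in\mathcal X$ and $h\in\operatorname{Hom}_E(X,I)$, then $h(X)\subseteq Y$.

*Proof.* Let $f=h(x)$. Then $f\mathfrak p\subseteq h(XF)\subseteq IF\subseteq V$. Define $\lambda\in\Lambda$ by $\lambda(n)=f(n)$. Let $q\in Q$. As $q\neq p$, there is $S\in q$ with $S\notin p$, so $\chi_S\in\mathfrak p$ and $f\chi_S=\hat\mu$ with $\mu\in\mathfrak p$. Evaluating at all $n\in\omega$ gives $\mu=\lambda\chi_S$. Since $\chi_S(q)=1$, $f(q)=f(q)\chi_S(q)=\mu(q)=\lambda(q)\chi_S(q)=\lambda(q)$. Hence $f=\hat\lambda\in Y$. $\square$

**Lemma 8.** If $X\in\mathcal X$ and $x\in X$, then $\{x\otimes b_n:n\in\omega\}\subseteq U_X$ is finite.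

*Proof.* Suppose not. As $k$ is finite, the span of this set is infinite-dimensional, so there is an infinite $J\subseteq\omega$ such that the $x\otimes b_n$, $n\in J$, are linearly independent. Extend them to a basis of $U_X$. Let $q\in Q$ be nonprincipal with $J\in q$. The vector $x\otimes b_q$ involves only finitely many basis vectors. Let $\psi\in U_X^*$ be $1$ on those $x\otimes b_n$ ($n\in J$) that do not occur in $x\otimes b_q$, and $0$ on all other basis vectors. Then $\psi(x\otimes b_q)=0$. By Lemma 7, $\tilde\psi(x)=\hat\lambda$ with $\lambda\in\Lambda$, so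
$$\psi(x\otimes b_q)=\lambda(q)=\lim_{n\to q}\lambda(n)=\lim_{n\to q}\psi(x\otimes b_n)=1,$$
because $J$ minus a finite set is in $q$. This is a contradiction. $\square$

For $X\in\mathcal X$ and $x\in X$, Lemma 8 partitions $\omega$ into finitely many sets on which $x\otimes b_n$ is constant, and exactly one is in $p$. Let $\theta_X(x)\in U_X$ be the value there. The map $\theta_X:X\to U_X$ is $k$-linear (intersect the sets in $p$), and natural in $X\in\mathcal X$, since $h:X\to X'$ sends $x\otimes b_n$ to $h(x)\otimes b_n$. It vanishes on $XF$: if $x=\sum x_i(w'_i\otimes v_i)$, then $x\otimes b_n=\sum v_i(b_n)\,x_i\otimes w'_i$, and all $v_i(b_n)$ are $0$ for $p$-almost all $n$, as $v_i\in V$. So we get a natural map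
$$\bar\theta_X:X/XF\to U_X\qquad(X\in\mathcal X).$$

**Lemma 9.** For $X\in\mathcal X$, the map $\rho_*:\operatorname{Hom}_E(X,I)\to\operatorname{Hom}_E(X,k_p)$ is onto iff $\bar\theta_X$ is injective.

*Proof.* By (6), $\operatorname{Hom}_E(X,I)=U_X^*$. By (8) and $\bar X\mathfrak p=0$, $\operatorname{Hom}_E(X,k_p)=(X/XF)^*$. For $\psi\in U_X^*$,
$$\rho(\tilde\psi(x))=\lim_{n\to p}\psi(x\otimes b_n)=\psi(\theta_X(x)).$$
So $\rho_*$ is the $k$-dual of $\bar\theta_X$, and the dual of a linear map is onto iff the map is injective. $\square$

Let $K'=\{X\in\mathcal X:\bar\theta_X\text{ is injective}\}$.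

**Lemma 10.** (a) $K'$ is closed under submodules and direct limits. (b) $0,V,Y\in K'$. (c) $k_p\cong Y/V\notin K'$.

*Proof.* (a) Let $X'\subseteq X\in K'$. Then $X'\in\mathcal X$, and $X'/X'F\to X/XF$ is injective by (7). Its composite with the injective map $\bar\theta_X$ equals, by naturality, $\bar\theta_{X'}$ followed by $U_{X'}\to U_X$. So $\bar\theta_{X'}$ is injective. For direct limits: $\mathcal X$ is closed under them, $X/XF$ and $U_X$ commute with them, and by naturality $\bar\theta_{\varinjlim X_i}=\varinjlim\bar\theta_{X_i}$, a direct limit of injective maps, which is injective.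

(b) The case of $0$ is trivial. $V\mathfrak p\subseteq V=VF$, so $V\in\mathcal X$, and $V/VF=0$. Next, $Y\mathfrak p\subseteq V=YF$, so $Y\in\mathcal X$, and $Y/YF=Y/V$ is one-dimensional, spanned by the class of $\hat1$. The map $Y\otimes_EV'\to k$, $y\otimes v'\mapsto y(v')$, is well defined as $(yx)(v')=y(xv')$, and it sends every $\hat1\otimes b_n$ to $1$. So $\theta_Y(\hat1)\ne0$.

(c) $k_p\in\mathcal X$ since $\mathfrak p$ acts as $0$. But $k_p/k_pF=k\ne0$, and $U_{k_p}=0$. $\square$

## 8. Triangular matrices and the Ext description of $K'$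

It remains to realize $K'$ by vanishing of Ext.

**Why $E$ itself does not serve.** Since $I$ and $k_p$ are injective and $\rho$ is onto, $0\to\ker\rho\to I\to k_p\to0$ gives $\operatorname{Ext}^1_E(X,\ker\rho)=\operatorname{coker}\rho_*$ and no higher Ext. By Lemmas 9 and 10, ${}^{\perp_\infty}\{\ker\rho\}$ contains $V$ and $Y$ and not $k_p$, so by Theorem B the finite character condition fails already here. But this class is not closed under direct limits, and no other choice of $\mathcal C$ over $E$ helps, for the following reason.

The ring $E$ is von Neumann regular. First let $\alpha=\sum_iw'_i\otimes v_i\in F$ with the $w_i'$ independent and the $v_i$ independent. Choose $u'_j\in V'$ with $v_i(u_j')$ equal to $1$ for $i=j$ and $0$ otherwise, and $z_j\in V$ with $z_j(w_i')$ equal to $1$ for $i=j$ and $0$ otherwise. The $z_j$ exist because $V$ separates the points of $V'$: if $w'=\sum c_qb_q$ with $c_{q_0}\ne0$, there is a set $S\in q_0$ that belongs neither to $p$ nor to any other $q$ in the support of $w'$, and then $\hat\chi_S\in V$ and $\hat\chi_S(w')=c_{q_0}$. With $\beta=\sum_ju_j'\otimes z_j$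 we get $\alpha\beta\alpha=\alpha$. For general $x=\lambda+\alpha'\in E$ choose $\lambda'\in\Lambda$ with $\lambda\lambda'\lambda=\lambda$. Then $x-x\lambda'x\in F$, so $x-x\lambda'x=(x-x\lambda'x)\beta(x-x\lambda'x)$ for some $\beta$, and $x=x\big(\lambda'+(1-\lambda'x)\beta(1-x\lambda')\big)x$.

Hence every $E$-module is flat, so it is a direct limit of finitely generated free modules. Every class ${}^{\perp_\infty}\mathcal C$ over $E$ contains the free modules; if it is closed under direct limits, it is everything. The way out is a ring over which the condition is imposed on a kernel that vanishes for projective modules. This also turns the condition $\operatorname{Hom}_E(-,\Pi)=0$ of Lemma 6 into an $\operatorname{Ext}^1$-condition.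

**The ring $R$.** Let $R=\begin{pmatrix}E&E\\0&E\end{pmatrix}$. A right $R$-module $X$ is a triple $(X_1\xrightarrow{\phi}X_2)$ with $X_1,X_2$ right $E$-modules (the parts cut out by the two diagonal idempotents) and $\phi$ an $E$-linear map (the action of the matrix unit $e_{12}$). Homomorphisms are commuting pairs, and exactness is componentwise. For an $E$-module $W$,
$$\operatorname{Hom}_R(X,(W\to0))=\operatorname{Hom}_E(X_1,W),\qquad \operatorname{Hom}_R(X,(W\xrightarrow{1}W))=\operatorname{Hom}_E(X_2,W);$$
in the second, the component at vertex 1 is forced to be the one at vertex 2 composed with $\phi$. So if $W$ is injective, then $(W\to0)$ and $(W\xrightarrow1W)$ are injective. Put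
$$N=(I\xrightarrow{\rho}k_p),\qquad N'=(0\to\Pi),\qquad N_0=N\oplus N',\qquad \mathcal C=\{N_0\},\qquad K={}^{\perp_\infty}\mathcal C .$$

**Lemma 11.** $N_0$ has injective dimension $\le1$, and $K=\{X=(X_1\xrightarrow{\phi}X_2):\ker\phi\in K'\}$.

*Proof.* *Injective resolutions.* They are
$$0\to N'\to(\Pi\xrightarrow{1}\Pi)\to(\Pi\to0)\to0,$$
$$0\to N\to(I\to0)\oplus(k_p\xrightarrow{1}k_p)\to(k_p\to0)\to0 .$$
In the second, the maps at vertex 1 are $i\mapsto(i,\rho(i))$ and $(a,b)\mapsto\rho(a)-b$, and at vertex 2 they are the identity of $k_p$ and $0$. The first square commutes because the structure map of the middle term is $(a,b)\mapsto b$, and exactness is visible. So $\operatorname{Ext}^i_R(X,N_0)=0$ for $i\ge2$.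

*The condition from $N'$.* Let $Z=\ker\phi$. Then $\operatorname{Ext}^1_R(X,N')$ is the cokernel of $\operatorname{Hom}_E(X_2,\Pi)\to\operatorname{Hom}_E(X_1,\Pi)$, $b\mapsto b\phi$. Since $\Pi$ is injective, the maps $b\phi$ are exactly the maps $X_1\to\Pi$ that vanish on $Z$: such a map factors through $\phi(X_1)\subseteq X_2$ and extends to $X_2$. Also every map $Z\to\Pi$ extends to $X_1$. So $\operatorname{Ext}^1_R(X,N')\cong\operatorname{Hom}_E(Z,\Pi)$.

*The condition from $N$.* $\operatorname{Ext}^1_R(X,N)$ is the cokernel of
$$\operatorname{Hom}_E(X_1,I)\oplus\operatorname{Hom}_E(X_2,k_p)\to\operatorname{Hom}_E(X_1,k_p),\qquad(a,b)\mapsto\rho a-b\phi .$$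
As $k_p$ is injective, factoring out the maps $b\phi$ leaves $\operatorname{Hom}_E(Z,k_p)$, via restriction to $Z$. As $I$ is injective, the restriction $\operatorname{Hom}_E(X_1,I)\to\operatorname{Hom}_E(Z,I)$ is onto. So $\operatorname{Ext}^1_R(X,N)\cong\operatorname{coker}\big(\rho_*:\operatorname{Hom}_E(Z,I)\to\operatorname{Hom}_E(Z,k_p)\big)$.

Thus $X\in K$ iff $\operatorname{Hom}_E(Z,\Pi)=0$ and $\rho_*$ is onto for $Z$. By Lemma 6 the first condition says $Z\in\mathcal X$, and then by Lemma 9 the second says that $\bar\theta_Z$ is injective. $\square$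

## 9. The AEC axioms for $K$

**Proposition 12.** $(K,\prec)$ is an AEC, and (A5) holds with $\kappa=|R|$.

*Proof.* The kernel of the structure map of a submodule of $X$ is a submodule of $\ker\phi$, and kernels commute with direct limits. So by Lemmas 10(a) and 11, $K$ is closed under submodules and direct limits. Isomorphism closure is clear, and (A1), (A2), (A4) hold by Lemma 3.

*(A3).* $\bigcup A_i$, $\ (\bigcup_iA_i)/A_j=\varinjlim_{i\ge j}A_i/A_j$, and $M/\bigcup A_i=\varinjlim M/A_i$ are direct limits of members of $K$.

*(A5), the construction.* Let $X=(X_1\xrightarrow\phi X_2)\in K$, $Z=\ker\phi$, $G\subseteq X$. Submodules of $X$ are automatically in $K$; the work is to make the quotient lie in $K$. Let $A^0$ be the submodule generated by $G$. Given $A^n=(A^n_1\to A^n_2)$, let $A^{n+1}$ be generated by $A^n$ together with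

* (i) one $\phi$-preimage in $X_1$ of each element of $A_2^n\cap\phi(X_1)$;
* (ii) for each $u\in\operatorname{im}\big((Z\cap A_1^n)\otimes_EV'\to U_Z\big)\cap\theta_Z(Z)$, one $z\in Z$ with $\theta_Z(z)=u$.

Let $A'=\bigcup A^n\in K$. Since $|V'|\le|F|\le|R|$ and $R$ is infinite, every step adds at most $|G|+|R|$ generators, so $|A'|\le|G|+|R|$.

*(A5), the quotient.* If $x\in X_1$ and $\phi(x)\in A_2'$, then $\phi(x)\in A_2^n$ for some $n$, and by (i) there is $a\in A'_1$ with $\phi(a)=\phi(x)$, so $x\in Z+A'_1$. Hence the kernel of $X_1/A_1'\to X_2/A_2'$ is $(Z+A_1')/A_1'\cong Z/Z_1$ with $Z_1=Z\cap A_1'$. It is in $\mathcal X$, as a quotient of $Z$. Suppose $\theta_{Z/Z_1}(z+Z_1)=0$. By naturality and right exactness of $U$, $\theta_Z(z)\in\operatorname{im}(U_{Z_1}\to U_Z)$. Only finitely many elements of $Z_1$ are involved, so $\theta_Z(z)$ is in the image of $(Z\cap A_1^n)\otimes_EV'$ for some $n$. By (ii) there is $z_1\in Z_1$ with $\theta_Z(z_1)=\theta_Z(z)$. As $\bar\theta_Z$ is injective, $z-z_1\in ZF$, so $z+Z_1\in(Z/Z_1)F$. Hence $\bar\theta_{Z/Z_1}$ is injective, $Z/Z_1\in K'$,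 and $A'\prec X$ by Lemma 11. $\square$

## 10. Proof of Theorem A

By Lemma 11 and Proposition 12 it remains to refute finite character. Consider
$$A=(L\hookrightarrow E)\ \subseteq\ B=(E\xrightarrow{1}E).$$

**Step 1: $A,B\in K$ and $A\not\prec B$.** Both structure maps are injective and $0\in K'$, so $A,B\in K$. But $B/A\cong(k_p\to0)$, and the kernel of its structure map is $k_p\notin K'$. So $B/A\notin K$.

**Step 2: the data for a finite set.** Let $G\subseteq A$ be finite, and let $l_1,\dots,l_r\in L$ be the first components of its elements. By Lemma 2 there is $P\in p$ with $y_Pl_j=0$ for all $j$. Recall $s_P:E\to Y$, $s_P(x)=y_Px$, with $s_P(L)\subseteq V$. Let $d=s_P|_L:L\to V$, so $d(l_j)=0$. Put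
$$C=(V\to0)\oplus B=\big(V\oplus E\to E,\ (v,x)\mapsto x\big).$$
The kernel of its structure map is $V\in K'$, so $C\in K$.

**Step 3: the strong embedding of $B$.** Let $g:B\to C$ be the inclusion of the summand. Then $C/g(B)\cong(V\to0)\in K$, so $g$ is strong.

**Step 4: the strong embedding of $A$.** Let $f:A\to C$ be $l\mapsto(d(l),l)$ at vertex 1 and the identity of $E$ at vertex 2. The square commutes, and $f$ is monic. Its cokernel is $(W\to0)$ with $W=(V\oplus E)/\{(d(l),l):l\in L\}$. The map
$$V\oplus E\to Y,\qquad(v,x)\mapsto v-y_Px,$$
is onto, because $\rho(y_P)=1$, so $y_P\notin V$, and $\dim_kY/V=1$. It kills every $(d(l),l)$. If $(v,x)$ is in its kernel, then $y_Px=v\in V$. Writing $x=\lambda+\alpha$ with $\lambda\in\Lambda$, $\alpha\in F$, (2) gives $\lambda(p)=\rho(y_Px)=0$, so $x\in L$ and $v=d(x)$. Hence $W\cong Y\in K'$, so $C/f(A)\in K$, and $f$ is strong.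

**Step 5: agreement on $G$.** At vertex 2 both maps are the identity of $E$. At vertex 1, $f$ sends $l_j$ to $(d(l_j),l_j)=(0,l_j)$, which is also its image under $g$. So $f\restriction G=g\restriction G$.

Hence $A\subseteq B$ satisfies the finite test, but $A\not\prec B$. $\blacksquare$

In the terms of Theorem B, the violated instance is
$$0\to(V\to0)\to(Y\to0)\to(k_p\to0)\to0 .$$
Its first two terms are in $K$, and the third is not. It is pure, by the argument of Section 4 carried over to $R$: $(k_p\to0)\cong B/A$ is the direct limit of the $B/\langle G\rangle$, $G\subseteq A$ finite. With $P$ chosen for the first components of $G$, the map $B\to(Y\to0)$ that is $s_P$ at vertex 1 kills $G$, and by (2) it induces a lift $B/\langle G\rangle\to(Y\to0)$ of $B/\langle G\rangle\to(k_p\to0)$.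

## 11. Cardinalities: the role of $2^{\aleph_0}$

By Theorem C(1), if $A\subseteq B$ refutes finite character in an AEC of the roots of Ext, then $A$ is not countably generated. In the example, $|\Lambda|=2^{\aleph_0}$ and $|Q|\le2^{\aleph_0}$, so $|V'|,|V|,|F|\le2^{\aleph_0}$ and $|R|=|E|=2^{\aleph_0}$. Thus $A$ is generated by $2^{\aleph_0}$ elements, and "countably generated" in Theorem C(1) cannot be replaced by "$2^{\aleph_0}$-generated". The same holds for part (2). By Proposition 12, the Löwenheim–Skolem number is at most $2^{\aleph_0}$: every subset of cardinality at most $2^{\aleph_0}$ of a member $X\in K$ lies in some $A'\prec X$ with $|A'|\le2^{\aleph_0}$, and yet finite character fails. Under CH, "countably generated" cannot even be replaced by "$\aleph_1$-generated".
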